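\title{The cotype of Lipschitz-free spaces over snowflaked Hilbert space}

\begin{abstract}
For $0<\alpha<1$ let $\mathcal F^{(\alpha)}(M)$ be the canonical predual of the space of $\alpha$-H\"older functions on a pointed metric space $M$. We show that $\mathcal F^{(\alpha)}(\ell_2)$ and $\mathcal F^{(\alpha)}(B_{\ell_2})$ have cotype $\frac{4}{2-\alpha}$ and no smaller cotype. In particular they do not have cotype $2$ and do not embed isomorphically into $L_1$. For an arbitrary metric space $M$ the space $\mathcal F^{(\alpha)}(M)$ has cotype $\frac{2}{1-\alpha}$, which is optimal for $M=L_1$. For a normed space $X$, the space $\mathcal F^{(\alpha)}(X)$ embeds into $L_1$ if and only if $X$ is finite-dimensional.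
\end{abstract}

\section{The question and the results}\label{sec:intro}

Let $(M,d)$ be a metric space with a designated origin $0$, and let $\mathrm{Lip}(M)$ be the Banach space of real-valued Lipschitz functions $f$ on $M$ with $f(0)=0$, normed by
\[
\|f\|_{\mathrm{Lip}}=\sup\{|f(x)-f(y)|/d(x,y):x\neq y\}.
\]
The \emph{Lipschitz-free space} $\mathcal F(M)$ is the closed linear span in $\mathrm{Lip}(M)^*$ of the point evaluations $\delta_x:f\mapsto f(x)$, $x\in M$; it is the canonical predual of $\mathrm{Lip}(M)$. Testing against $d(\cdot,y)-d(0,y)$ gives $\|\delta_x-\delta_y\|=d(x,y)$, so $\mathcal F(M)$ is a Banach space spanned by an isometric copy of $M$. The simplest example is the line: differentiation identifies $\mathrm{Lip}(\mathbb R)$ with $L_\infty(\mathbb R)$, and $\mathcal F(\mathbb R)$ becomes $L_1(\mathbb R)$, with $\delta_y-\delta_x$ corresponding to $1_{[x,y]}$ for $x<y$.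

For $0<\alpha\le1$ the function $d^\alpha$ is again a metric on $M$ (for $\alpha<1$, the \emph{snowflaked} metric). We write $\mathcal F^{(\alpha)}(M)=\mathcal F(M,d^\alpha)$; it is the canonical predual of the space of $\alpha$-H\"older functions vanishing at $0$. A normed space $X$ and its closed unit ball $B_X$ carry the norm metric, with origin $0$, and $L_p$ means $L_p[0,1]$.

Throughout, $\varepsilon_i$ are independent random signs and $\gamma_i$ are independent standard Gaussian variables. A Banach space $X$ has \emph{cotype} $q$ if there is a constant $C$ such that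
\begin{equation}\label{eq:cotype}
\Big(\sum_{i=1}^n\|x_i\|^q\Big)^{1/q}\le C\,\mathbb E\Big\|\sum_{i=1}^n\varepsilon_ix_i\Big\|
\end{equation}
for all finite families $x_1,\dots,x_n\in X$; the least such $C$ is denoted $C_q(X)$. By Kahane's inequality, using another moment on the right changes only the constant. Cotype measures how much cancellation random signs can produce: a random signed sum of $n$ unit vectors has size at least $n^{1/q}/C$. Scalars already cancel down to $\sqrt n$, so $q=2$ is the best possible value; in $\ell_\infty^n$ the unit basis cancels down to $1$. Cotype $q$ implies cotype $q'$ for $q'\ge q$, passes to subspaces, and is an isomorphic invariant. The space $L_1$ has cotype $2$, so cotype $2$ is a necessary condition for embedding into $L_1$. The following problem is posed in \cite{source}.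

\begin{quote}
\emph{If $0<\alpha<1$, does $\mathcal F^{(\alpha)}(B_{\ell_2})$, or $\mathcal F^{(\alpha)}(\ell_2)$, embed linearly and isomorphically into $L_1$? Does it have cotype two?}
\end{quote}

One would guess yes. The space $\ell_2$ itself has cotype $2$. For each $N$ the space $\mathcal F^{(\alpha)}(\mathbb R^N)$ does embed into $L_1$ (Theorem~\ref{thm:dichotomy}), and the cotype inequality only involves finitely many points at a time, which lie in some $\mathbb R^N$; so cotype $2$ can fail only through constants that grow with the dimension. The first high-dimensional configurations that come to mind show no such growth (Example~\ref{ex:fail}). Nevertheless both answers are no, for every $\alpha$.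

\begin{theorem}\label{thm:lower}
Let $1\le p\le2$, $0<\alpha\le1$ and $\theta:=\alpha/p<1$. For every $n$ there are $m_1,\dots,m_n\in\mathcal F^{(\alpha)}(L_p)$ with
\[
\|m_i\|\ge\tfrac14,\qquad \Big\|\sum_{i=1}^n\varepsilon_im_i\Big\|\le4\,n^{(1-\theta)/2}\quad\text{for all signs } \varepsilon_i=\pm1 .
\]
Hence $\mathcal F^{(\alpha)}(L_p)$ and $\mathcal F^{(\alpha)}(B_{L_p})$ do not have cotype $q$ for any $q<\frac{2}{1-\theta}$. For $p=2$: $\mathcal F^{(\alpha)}(\ell_2)$ and $\mathcal F^{(\alpha)}(B_{\ell_2})$ fail cotype $q$ for all $q<\frac{4}{2-\alpha}$. In particular they fail cotype $2$ and do not embed into $L_1$.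
\end{theorem}

The exponents for $p=1$ and $p=2$ cannot be improved.

\begin{theorem}\label{thm:upper}
Let $0<\alpha<1$.
\begin{enumerate}
\item[(a)] For every metric space $M$, $\mathcal F^{(\alpha)}(M)$ has cotype $\frac{2}{1-\alpha}$, with constant depending only on $\alpha$. This is optimal for $M=L_1$ and $M=B_{L_1}$.
\item[(b)] For every subset $M$ of a Hilbert space, $\mathcal F^{(\alpha)}(M)$ has cotype $\frac{4}{2-\alpha}$, with constant depending only on $\alpha$. This is optimal for $M=\ell_2$ and $M=B_{\ell_2}$.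
\end{enumerate}
\end{theorem}

The optimality statements are Theorem~\ref{thm:lower} with $p=1$ and $p=2$. Thus for $0<\alpha<1$ the optimal cotype of $\mathcal F^{(\alpha)}(\ell_2)$ and of $\mathcal F^{(\alpha)}(B_{\ell_2})$ is exactly $\frac4{2-\alpha}$, and it is attained. Among normed spaces, the answer to the question depends only on the dimension.

\begin{theorem}\label{thm:dichotomy}
Let $0<\alpha<1$ and let $X$ be a normed space. The following are equivalent: \emph{(i)} $\dim X<\infty$; \emph{(ii)} $\mathcal F^{(\alpha)}(X)$ embeds in $L_1$; \emph{(iii)} $\mathcal F^{(\alpha)}(B_X)$ embeds in $L_1$; \emph{(iv)} $\mathcal F^{(\alpha)}(B_X)$ has cotype $2$. If $\dim X=\infty$, then $\mathcal F^{(\alpha)}(B_X)$ has no cotype $q<\frac{4}{2-\alpha}$; this last statement also holds for $\alpha=1$.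
\end{theorem}

One device runs through all the proofs. An $\alpha$-H\"older function splits, at any scale $1/t$, into a Lipschitz function with constant $t^{1-\alpha}$ and a remainder bounded by $t^{-\alpha}$. Section~\ref{sec:lower} uses this splitting once, at a well-chosen scale, to prove Theorem~\ref{thm:lower}, which answers the question. Sections~\ref{sec:general}, \ref{sec:hilbert} and \ref{sec:normed} use it at all dyadic scales to prove Theorems~\ref{thm:upper}(a), \ref{thm:upper}(b) and \ref{thm:dichotomy}.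

\section{Tools}\label{sec:tools}

\subsection{Measures of total mass zero}

For a set $M$ let $\mathcal M_0(M)$ be the vector space of finitely supported signed measures on $M$ with total mass $0$, and write $\mu(f)=\sum_x\mu(\{x\})f(x)$. If $\rho$ is a metric on $M$, put
\[
\|\mu\|_{\rho}=\sup\{\mu(f): f \text{ is $1$-Lipschitz for } \rho\}.
\]
Constants are annihilated by $\mu$, so the condition $f(0)=0$ may be imposed or dropped. Since $\delta_0=0$ in $\mathcal F(M,\rho)$, the element $\delta_x$ is represented by the measure $\delta_x-\delta_0$, and $(\mathcal M_0(M),\|\cdot\|_\rho)$ is identified isometrically with a dense subspace of $\mathcal F(M,\rho)$. In particular the origin plays no role. For $\rho=d^\alpha$ we write $\|\mu\|_{(\alpha)}$, and $\mathrm{Lip}(f)$ is the Lipschitz constant of $f$ for $d$.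

\begin{lemma}\label{lem:basic}
\begin{enumerate}
\item[(a)] If $N\subset M$ and $\mu\in\mathcal M_0(N)$, then $\|\mu\|_\rho$ is the same in $N$ and in $M$. If $0\in N$, then $\mathcal F(N,\rho)$ is isometric to a subspace of $\mathcal F(M,\rho)$.
\item[(b)] If $\sigma$ is a seminorm on $\mathcal M_0(M)$ with $\sigma(\delta_x-\delta_y)\le C\rho(x,y)$ for all $x,y$, then $\sigma\le C\|\cdot\|_\rho$.
\item[(c)] Let $0<\alpha\le1$ and let $J:(M,d)\to(N,d')$ satisfy $a\,d(x,y)\le d'(Jx,Jy)\le b\,d(x,y)$ with $a>0$. Then the push-forward $J_*$ satisfies $a^\alpha\|\mu\|_{(\alpha)}\le\|J_*\mu\|_{(\alpha)}\le b^\alpha\|\mu\|_{(\alpha)}$. If $J$ is onto, $\mathcal F^{(\alpha)}(M)$ and $\mathcal F^{(\alpha)}(N)$ are isomorphic.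
\item[(d)] Let $f$ and $g_k$, $k\in\mathbb Z$, be functions on $(M,d)$ such that $g_k\to f$ pointwise as $k\to\infty$ and $\mathrm{Lip}(g_k)\to0$ as $k\to-\infty$. Then $\mu(f)\le\sum_{k\in\mathbb Z}|\mu(g_{k+1}-g_k)|$ for $\mu\in\mathcal M_0(M)$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) This is McShane's extension theorem: an $L$-Lipschitz function $f$ on $N$ extends to the $L$-Lipschitz function $x\mapsto\inf_{y\in N}[f(y)+L\rho(x,y)]$ on $M$.

(b) Fix $\mu$. By the Hahn--Banach theorem there is a linear functional $\ell\le\sigma$ with $\ell(\mu)=\sigma(\mu)$. Fix a point $0\in M$ and let $f(x)=\ell(\delta_x-\delta_0)$. Then $f(x)-f(y)=\ell(\delta_x-\delta_y)\le C\rho(x,y)$, and $\mu(f)=\ell(\mu)$ because $\mu$ has mass $0$. So $\sigma(\mu)=\mu(f)\le C\|\mu\|_\rho$.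

(c) If $f$ has $\alpha$-H\"older constant at most $1$ on $N$, then $f\circ J$ has constant at most $b^\alpha$, and $(J_*\mu)(f)=\mu(f\circ J)$. This is the upper bound. The lower bound is the upper bound for $J^{-1}:J(M)\to M$, together with (a).

(d) We have $\mu(g_{K+1})-\mu(g_{-K})=\sum_{k=-K}^{K}\mu(g_{k+1}-g_k)$. As $K\to\infty$, $\mu(g_{K+1})\to\mu(f)$ and $|\mu(g_{-K})|\le\mathrm{Lip}(g_{-K})\|\mu\|_d\to0$.
\end{proof}

Part (b) says that the free norm is the largest seminorm compatible with the metric; it reduces every upper bound by $\|\mu\|_\rho$ to a computation on two points. The next lemma says that the cotype of a free space is decided on finite sets, up to scaling.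

\begin{lemma}\label{lem:local}
Let $0<\alpha\le1$, $D\ge1$. Suppose that for every finite $F\subset M$ there are a metric space $(N,d')$ with $C_q(\mathcal F^{(\alpha)}(N))\le C$, a number $a>0$ and a map $J:F\to N$ with $a\,d(x,y)\le d'(Jx,Jy)\le Da\,d(x,y)$. Then $C_q(\mathcal F^{(\alpha)}(M))\le D^\alpha C$.
\end{lemma}

\begin{proof}
Both sides of \eqref{eq:cotype} are continuous in $(x_1,\dots,x_n)$, so it suffices to treat $\mu_1,\dots,\mu_n\in\mathcal M_0(M)$. Let $F$ be the union of their supports. By Lemma~\ref{lem:basic}(a),(c),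
\[
\Big(\sum\|\mu_i\|_{(\alpha)}^q\Big)^{1/q}\le a^{-\alpha}\Big(\sum\|J_*\mu_i\|_{(\alpha)}^q\Big)^{1/q}\le a^{-\alpha}C\,\mathbb E\Big\|J_*\sum\varepsilon_i\mu_i\Big\|_{(\alpha)}\le D^\alpha C\,\mathbb E\Big\|\sum\varepsilon_i\mu_i\Big\|_{(\alpha)} .
\]
\end{proof}

Here is the splitting announced in the introduction.

\begin{lemma}\label{lem:infconv}
Let $0<\theta<1$, $t>0$, and let $f$ satisfy $|f(x)-f(y)|\le d(x,y)^\theta$ on $M$. Then $g(x)=\inf_{y}[f(y)+t^{1-\theta}d(x,y)]$ is $t^{1-\theta}$-Lipschitz and $0\le f-g\le t^{-\theta}$.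
\end{lemma}

\begin{proof}
Taking $y=x$ gives $g\le f$. Also $f(x)-g(x)=\sup_y[f(x)-f(y)-t^{1-\theta}d(x,y)]\le\sup_{r\ge0}(r^\theta-t^{1-\theta}r)$. For $r\le1/t$ the expression is at most $t^{-\theta}$, and for $r\ge1/t$ it is at most $0$ because $(tr)^{1-\theta}\ge1$. A finite infimum of $t^{1-\theta}$-Lipschitz functions is $t^{1-\theta}$-Lipschitz.
\end{proof}

\subsection{Textbook facts}

\begin{enumerate}
\item[(P1)] \emph{Minkowski's inequality.} For measurable $g_1,\dots,g_n\ge0$ on a measure space, $\int(\sum g_i^2)^{1/2}\ge(\sum(\int g_i)^2)^{1/2}$.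
\item[(P2)] \emph{Cotype $2$ of $L_1$.} Khintchine's inequality with Szarek's constant reads $\mathbb E|\sum\varepsilon_ia_i|\ge2^{-1/2}(\sum a_i^2)^{1/2}$. Applying it pointwise and then (P1), for $g_i$ in any space $L_1(\nu)$,
\[
\mathbb E\Big\|\sum\varepsilon_ig_i\Big\|_1\ge\frac1{\sqrt2}\Big\|\Big(\sum g_i^2\Big)^{1/2}\Big\|_1\ge\frac1{\sqrt2}\Big(\sum\|g_i\|_1^2\Big)^{1/2}.
\]
\item[(P3)] \emph{Gaussian Kahane--Khintchine inequality.} There is an absolute constant $K$ with $(\mathbb E\,\sigma(\sum\gamma_ix_i)^2)^{1/2}\le K\,\mathbb E\,\sigma(\sum\gamma_ix_i)$ for every seminorm $\sigma$.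
\item[(P4)] \emph{Gaussian versus Rademacher averages.} If $X$ has cotype $q<\infty$, then $\mathbb E\|\sum\gamma_ix_i\|\le C\,\mathbb E\|\sum\varepsilon_ix_i\|$, with $C$ depending only on $q$ and $C_q(X)$ (Maurey--Pisier \cite{MP}; see \cite[Ch.~12]{DJT} or \cite[\S9.2]{LT}).
\item[(P5)] \emph{Dvoretzky's theorem.} If $X$ is an infinite-dimensional normed space, then for every $N$ there is a linear map $J$ from Euclidean $\mathbb R^N$ into $X$ with $\frac12|x|\le\|Jx\|\le|x|$.
\end{enumerate}

We also use $\mathbb E|\gamma|=\sqrt{2/\pi}$, the formula $\mathbb E\cos(s\gamma)=e^{-s^2/2}$, and the fact that jointly Gaussian, uncorrelated random vectors are independent.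

\section{Failure of cotype two}\label{sec:lower}

We need $n$ signed measures, each detected by some H\"older function, such that no single H\"older function detects a signed sum of them as well as $\sqrt n$. Let $\mathbb T=\mathbb R/2\pi\mathbb Z$ with the arc-length metric $|a-b|_{\mathbb T}$. Integrals over $\mathbb T^n$ and other compact groups are taken with respect to normalized Haar measure.

\subsection{Two attempts that fail, and one that works}

\begin{example}\label{ex:fail}
(a) \emph{Separated points.} Let $(e_i)$ be the unit basis of $\ell_2$. The function with $f(0)=0$, $f(e_i)=\frac12\operatorname{sgn}c_i$ has H\"older constant at most $1$, since the points $0,e_1,e_2,\dots$ are at mutual distance at least $1$. So $\|\sum c_i\delta_{e_i}\|\ge\frac12\sum|c_i|$: there is no cancellation. The measures must overlap.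

(b) \emph{The Euclidean torus.} Let $\Psi(x)=(\cos x_1,\sin x_1,\dots,\cos x_n,\sin x_n)\in\mathbb R^{2n}$ and let $m_i\in\mathcal F^{(\alpha)}(\mathbb R^{2n})$ act by $f\mapsto\int_{\mathbb T^n}f(\Psi(x))\sin x_i\,dx$. Shifting $x_i$ by $\pi$ changes the sign of $\sin x_i$ and moves $\Psi(x)$ by $2$, so $\|m_i\|\le\frac12\,2^\alpha\le1$. The function $W(z)=n^{-1/2}\sum\varepsilon_iz_{2i}$ is $1$-Lipschitz. With $\kappa(s)=\max(-1,\min(1,s))$, the function $f=\frac12\kappa(W)$ satisfies $|f(z)-f(z')|\le\frac12\min(2,|z-z'|)\le|z-z'|^\alpha$. We have $s\kappa(s)=\min(s^2,|s|)\ge s^2-s^4/4$, because $|s|\le1+s^2/4\le1+|s|^3/4$ for $|s|\ge1$. On the torus $\int W^2=\frac12$ and $\int W^4=n^{-2}(\frac38n+\frac34n(n-1))\le\frac34$. Therefore $\|\sum\varepsilon_im_i\|\ge\sqrt n\cdot\frac12(\frac12-\frac3{16})=\frac5{32}\sqrt n$, as cotype $2$ requires.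
\end{example}

In (b) the densities cancel, but the Euclidean metric lets one test function see all $n$ coordinates at the price of a factor $n^{-1/2}$ only. The metric has to be changed so that this price is higher. The smallest case, with $n=2$ and $\alpha=1$, shows how.

\begin{example}\label{ex:two}
Give $\mathbb T^2$ the $\ell_1$-metric $|a-a'|_{\mathbb T}+|b-b'|_{\mathbb T}$, and let $m_1,m_2\in\mathcal F(\mathbb T^2)$ be integration against $\sin(a+b)$ and $\sin(a-b)$. A $1$-Lipschitz function $g$ is absolutely continuous in each variable with $|\partial_ag|\le1$, $|\partial_bg|\le1$. Integration by parts gives $\int g\sin(a+b)=\int\partial_ag\,\cos(a+b)\le\frac2\pi$, with equality for $g=z(a+b)$ where $z'=\operatorname{sgn}\cos$. So $\|m_1\|=\frac2\pi$, and $\|m_2\|=\frac2\pi$ by the isometry $b\mapsto-b$. The sum has density $2\sin a\cos b$, and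
\[
\int g\cdot2\sin a\cos b=2\int\partial_ag\,\cos a\cos b\le2\Big(\frac2\pi\Big)^2 .
\]
The difference has density $2\cos a\sin b$, so it has the same norm. Thus $\|m_1\pm m_2\|\le\frac{8}{\pi^2}<\sqrt2\cdot\frac2\pi$: the two elements cancel better than orthogonal vectors do.
\end{example}

Each of the sign patterns $(+,+)$ and $(+,-)$ has a coordinate of its own, along which $x_1=a+b$ and $x_2=a-b$ move simultaneously at the cost of one. Indeed $|a|+|b|=\max(|x_1|,|x_2|)$ for real $a,b$: the example is the torus with the sup-metric in disguise. This suggests three steps. First, prove cancellation on $\mathbb T^n$ with the sup-metric. Second, lift it to a torus with the $\ell_1$-metric having one coordinate per sign pattern. Third, place the $\ell_1$-torus in $L_p$, where the distance becomes its $p$-th root.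

\subsection{The torus with the sup-metric}

On $\mathbb T^n$ let $D(x,x')=\max_i|x_i-x'_i|_{\mathbb T}$, and for signs $\varepsilon_i$ let $w_\varepsilon(x)=\sum_i\varepsilon_i\sin x_i$.

\begin{lemma}\label{lem:sup}
\begin{enumerate}
\item[(a)] If $g$ is $L$-Lipschitz for $D$, then $|\int g\,w_\varepsilon|\le L$.
\item[(b)] If $0<\theta<1$ and $|v(x)-v(x')|\le D(x,x')^\theta$, then $|\int v\,w_\varepsilon|\le(1+2^{-1/2})\,n^{(1-\theta)/2}$.
\end{enumerate}
\end{lemma}

\begin{proof}
(a) Convolving $g$ with smooth probability densities concentrating at $0$ preserves the Lipschitz bound, because $D$ is translation invariant, and approximates $g$ uniformly. So we may assume that $g$ is smooth. At a point $x$ let $s=(\operatorname{sgn}\partial_ig(x))_i$. Since $\|s\|_\infty\le1$, the derivative of $g$ at $x$ in the direction $s$ is at most $L$; that is, $\sum_i|\partial_ig(x)|\le L$. Integrating by parts in each variable,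
\[
\Big|\int g\,w_\varepsilon\Big|=\Big|\int\sum_i\varepsilon_i\cos(x_i)\,\partial_ig\Big|\le L .
\]

(b) Let $g$ be given by Lemma~\ref{lem:infconv}. The functions $\sin x_i$ are orthogonal, so $\|w_\varepsilon\|_{L_1}\le\|w_\varepsilon\|_{L_2}=\sqrt{n/2}$. By (a),
\[
\Big|\int v\,w_\varepsilon\Big|\le\Big|\int(v-g)\,w_\varepsilon\Big|+\Big|\int g\,w_\varepsilon\Big|\le t^{-\theta}\sqrt{n/2}+t^{1-\theta}.
\]
Take $t=\sqrt n$.
\end{proof}

The Lipschitz part of $v$ sees complete cancellation, as in $\ell_\infty^n$. The bounded part sees only the scalar cancellation $\sqrt n$, but it is small. Balancing the two produces the exponent $(1-\theta)/2$.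

\subsection{Lifting to the $\ell_1$-metric}

For $n=2$ a change of variables turned the sup-metric into the $\ell_1$-metric. For larger $n$ we use instead that $\ell_\infty^n$ is a quotient of $\ell_1^{2^n}$, since the cube is the convex hull of its vertices. A function on the larger space must then be pushed down to the quotient without increasing its H\"older constant. We do this by averaging over the kernel, which is the reason for working on compact groups.

Let $\Omega=\{-1,1\}^n$ and $A=\mathbb T^\Omega$, with the translation invariant metric $|y-y'|_1=\sum_\omega|y_\omega-y'_\omega|_{\mathbb T}$. Define the continuous homomorphism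
\[
Q:A\to\mathbb T^n,\qquad Q_i(y)=\sum_{\omega\in\Omega}\omega_i\,y_\omega .
\]
Then $|Q_i(y)-Q_i(y')|_{\mathbb T}\le|y-y'|_1$.

\begin{lemma}\label{lem:average}
The map $Q$ is onto and sends Haar measure to Haar measure. If $0<\theta\le1$ and $u:A\to\mathbb R$ satisfies $|u(y)-u(y')|\le|y-y'|_1^\theta$, there is $\bar u:\mathbb T^n\to\mathbb R$ with $|\bar u(x)-\bar u(x')|\le D(x,x')^\theta$ and $\int_Au\,(w\circ Q)\,dy=\int_{\mathbb T^n}\bar u\,w\,dx$ for all continuous $w$.
\end{lemma}

\begin{proof}
Let $h\in\mathbb R^n$. Since $[-1,1]^n$ is the convex hull of $\Omega$, we can write $h=\|h\|_\infty\sum_\omega c_\omega\omega$ with $c_\omega\ge0$ and $\sum c_\omega=1$. The point $y_h=(\|h\|_\infty c_\omega)_\omega\in A$ satisfies $Q(y_h)=h$ in $\mathbb T^n$ and $|y_h|_1\le\|h\|_\infty$. So $Q$ is onto; the image of Haar measure is then a translation invariant probability measure on $\mathbb T^n$, hence Haar measure.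

The function $y\mapsto\int_{\ker Q}u(y+k)\,dk$ is invariant under the compact group $\ker Q$, so it equals $\bar u(Q(y))$ for a function $\bar u$ on $\mathbb T^n$. Given $x,x'$, choose $h\in\mathbb R^n$ with $x'=x+h$ and $\|h\|_\infty=D(x,x')$, and $y$ with $Q(y)=x$. Then
\[
|\bar u(x')-\bar u(x)|\le\int_{\ker Q}|u(y+y_h+k)-u(y+k)|\,dk\le|y_h|_1^\theta\le D(x,x')^\theta .
\]
Finally, $\int_Au(y)\,w(Qy)\,dy=\int_Au(y+k)\,w(Qy)\,dy$ for each $k\in\ker Q$. Averaging over $k$ gives $\int_A\bar u(Qy)\,w(Qy)\,dy=\int_{\mathbb T^n}\bar u\,w\,dx$.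
\end{proof}

\subsection{Proof of Theorem~\ref{thm:lower}}

\emph{The embedding.} Let $E=L_p(\Omega\times\mathbb T)$, with counting measure times Lebesgue measure of total mass $2\pi$. Laying the $2^n$ circles end to end and rescaling shows that $E$ is linearly isometric to $L_p$; for $p=2$ it is linearly isometric to $\ell_2$. Define $\Phi:A\to E$ by letting $\Phi(y)$ be, on the circle $\{\omega\}\times\mathbb T$, the indicator of the half-circle $[y_\omega,y_\omega+\pi]$. Two half-circles starting at $a$ and $b$ have symmetric difference of measure $2|a-b|_{\mathbb T}$, so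
\begin{equation}\label{eq:Phi}
\|\Phi(y)-\Phi(y')\|_p^{\alpha}=(2|y-y'|_1)^{\alpha/p}=(2|y-y'|_1)^{\theta}.
\end{equation}

\emph{The elements.} The map $y\mapsto\sin(Q_i(y))\,\delta_{\Phi(y)}$ from the compact space $A$ to $\mathcal F^{(\alpha)}(E)$ is continuous, so it has a Bochner integral $m_i$, and
\[
\langle m_i,f\rangle=\int_Af(\Phi(y))\,\sin Q_i(y)\,dy .
\]
By Lemma~\ref{lem:average}, $\int_A\sin Q_i=0$ and $\int_A\sin^2Q_i=\frac12$. The first identity shows that the right-hand side does not change when a constant is added to $f$.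

\emph{Lower bound.} Let $u=\sin Q_i$ and $s=|y-y'|_1$. Then $|u(y)-u(y')|\le\min(2,s)\le2(s/2)^\theta$, as one sees separately for $s\le2$ and $s\ge2$. By \eqref{eq:Phi} this is at most $2\|\Phi(y)-\Phi(y')\|_p^\alpha$. So $\frac12u\circ\Phi^{-1}$ has $\alpha$-H\"older constant at most $1$ on $\Phi(A)$. Extend it to $E$ by McShane's theorem and subtract its value at $0$. Testing against this function gives $\|m_i\|\ge\frac12\int_A\sin^2Q_i=\frac14$.

\emph{Upper bound.} Let $f$ have $\alpha$-H\"older constant at most $1$ on $E$. By \eqref{eq:Phi}, $u=2^{-\theta}f\circ\Phi$ satisfies the hypothesis of Lemma~\ref{lem:average}. That lemma and Lemma~\ref{lem:sup}(b) give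
\[
\Big|\Big\langle\sum\varepsilon_im_i,f\Big\rangle\Big|=2^\theta\Big|\int_Au\,(w_\varepsilon\circ Q)\Big|=2^\theta\Big|\int_{\mathbb T^n}\bar u\,w_\varepsilon\Big|\le2(1+2^{-1/2})\,n^{(1-\theta)/2}\le4\,n^{(1-\theta)/2}.
\]

\emph{Consequences.} If $\mathcal F^{(\alpha)}(L_p)$ has cotype $q$ with constant $C$, then $\frac14n^{1/q}\le4C\,n^{(1-\theta)/2}$ for all $n$, so $q\ge\frac2{1-\theta}$. Every finite subset of $L_p$ is mapped into $B_{L_p}$ by a dilation $x\mapsto ax$, so Lemma~\ref{lem:local} with $D=1$ shows that any cotype of $\mathcal F^{(\alpha)}(B_{L_p})$ is also a cotype of $\mathcal F^{(\alpha)}(L_p)$. For $p=2$ we have $\frac2{1-\alpha/2}=\frac4{2-\alpha}>2$. Since subspaces of $L_1$ and their isomorphs have cotype $2$, neither space embeds into $L_1$. \hfill$\square$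

\begin{remark}\label{rem:theta}
The hypothesis $\theta<1$ enters only in Lemma~\ref{lem:sup}(b). If $\theta=1$, that is $\alpha=p=1$, part (a) applies instead and gives $\|\sum\varepsilon_im_i\|\le2$, while $\|m_i\|\ge\frac14$ as before; so $\mathcal F(L_1)$ has no finite cotype, and Theorem~\ref{thm:upper}(a) has no analogue for $\alpha=1$. The hypothesis $p\le2$ is not used, but for $p>2$ one has $\frac2{1-\alpha/p}<\frac4{2-\alpha}$, and Theorem~\ref{thm:dichotomy} says more.
\end{remark}

\section{Arbitrary metric spaces}\label{sec:general}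

From now on $0<\alpha<1$ unless stated otherwise. To prove cotype we must, given measures $\mu_1,\dots,\mu_n$ and functions that norm them, produce test functions for the random sum. A H\"older function mixes all scales, and different $\mu_i$ may be detected at different scales. So we first express the norm through simpler norms, one for each scale, then prove an inequality for these, and then add up.

\subsection{The norm as an integral over scales}

For $\mu\in\mathcal M_0(M)$ and $t>0$ put
\[
\|\mu\|_t=\sup\{\mu(f):|f|\le1,\ \mathrm{Lip}(f)\le t\}.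
\]
This seminorm measures what can be seen of $\mu$ at resolution $1/t$. It is nondecreasing in $t$, and $\|\mu\|_{t'}\le\frac{t'}t\|\mu\|_t$ for $t'\ge t$ (multiply a test function by $t/t'$), so it is continuous in $t$.

\begin{lemma}\label{lem:scales}
With $C_1=\frac{2^{1-\alpha}}{\alpha(1-\alpha)}$ and $C_2=\frac{8^\alpha}{\ln2}$, for all $\mu\in\mathcal M_0(M)$,
\[
\frac1{C_2}\|\mu\|_{(\alpha)}\le\int_0^\infty t^{-\alpha}\|\mu\|_t\,\frac{dt}t\le C_1\|\mu\|_{(\alpha)} .
\]
\end{lemma}

\begin{proof}
\emph{Right inequality.} Let $r=d(x,y)>0$. Since $\|\delta_x-\delta_y\|_t\le\min(2,tr)$,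
\[
\int_0^\infty t^{-\alpha}\|\delta_x-\delta_y\|_t\frac{dt}t\le r\int_0^{2/r}t^{-\alpha}\,dt+2\int_{2/r}^\infty t^{-\alpha-1}\,dt=2^{1-\alpha}r^\alpha\Big(\frac1{1-\alpha}+\frac1\alpha\Big)=C_1r^\alpha .
\]
Every $\mu$ is a linear combination of such differences, so the integral is a finite seminorm of $\mu$, and Lemma~\ref{lem:basic}(b) applies.

\emph{Left inequality.} Let $f$ have $\alpha$-H\"older constant at most $1$ and let $g_k$ be given by Lemma~\ref{lem:infconv} with $\theta=\alpha$, $t=2^k$. Then $g_k\to f$ as $k\to\infty$, and $\mathrm{Lip}(g_k)\le2^{k(1-\alpha)}\to0$ as $k\to-\infty$. The function $h_k=g_{k+1}-g_k=(f-g_k)-(f-g_{k+1})$ is a difference of two functions with values in $[0,2^{-k\alpha}]$, so $|h_k|\le2^{-k\alpha}$, and $\mathrm{Lip}(h_k)\le(2^{1-\alpha}+1)2^{k(1-\alpha)}\le2^{-k\alpha}2^{k+2}$. By Lemma~\ref{lem:basic}(d),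
\[
\mu(f)\le\sum_k2^{-k\alpha}\|\mu\|_{2^{k+2}}=4^\alpha\sum_j2^{-j\alpha}\|\mu\|_{2^j}.
\]
For a nondecreasing $\phi\ge0$ we have $\int_{2^j}^{2^{j+1}}t^{-\alpha}\phi(t)\frac{dt}t\ge2^{-(j+1)\alpha}\phi(2^j)\ln2$, hence
\begin{equation}\label{eq:dyadic}
\sum_{j\in\mathbb Z}2^{-j\alpha}\phi(2^j)\le\frac{2^\alpha}{\ln2}\int_0^\infty t^{-\alpha}\phi(t)\,\frac{dt}t .
\end{equation}
Apply this to $\phi(t)=\|\mu\|_t$.
\end{proof}

The two-point integral converges at $0$ because $\alpha<1$ and at $\infty$ because $\alpha>0$. This is where Theorem~\ref{thm:upper} uses both restrictions.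

\subsection{A cotype $2$ inequality with a loss of scale}

We want to borrow cotype $2$ from $L_1$. A map $x\mapsto S_x$ from $M$ into the unit sphere of some $L_1$ that is $T$-Lipschitz induces a linear map on $\mathcal M_0(M)$ dominated by $\|\cdot\|_T$. We need one such map that remembers $n$ given test functions $f_1,\dots,f_n$. Collect them into a map $M\to\mathbb R^n$ and let $S_x$ be the Gaussian density centered at the image of $x$. The Lipschitz constants $t_i$ then add in $\ell_2$. Each $f_i$ has to be recovered from $S_x$ by a \emph{bounded} functional; the sine function does this, since it is reproduced by Gaussian averaging, and so we compose in advance with an arcsine.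

\begin{lemma}\label{lem:onescale}
Let $\mu_1,\dots,\mu_n\in\mathcal M_0(M)$, $t_i>0$ and $T=(\sum t_i^2)^{1/2}$. Then, with $c=\frac1{2\sqrt{2e}}$,
\[
\mathbb E\Big\|\sum\varepsilon_i\mu_i\Big\|_T\ge c\,\Big(\sum\|\mu_i\|_{t_i}^2\Big)^{1/2}.
\]
\end{lemma}

\begin{proof}
Let $|f_i|\le1$, $\mathrm{Lip}(f_i)\le t_i$ and $\mu_i(f_i)\ge0$. Put $F=(\arcsin(f_i/2))_{i\le n}:M\to\mathbb R^n$. The derivative of $s\mapsto\arcsin(s/2)$ is $(4-s^2)^{-1/2}\le1$ on $[-1,1]$, so $|F(x)-F(y)|\le T\,d(x,y)$ in the Euclidean norm. Let $\varrho$ be the standard Gaussian density on $\mathbb R^n$ and $S_x=\varrho(\cdot-F(x))$, the density of $F(x)+(\gamma_1,\dots,\gamma_n)$. For a unit vector $v$, $\|\partial_v\varrho\|_1=\int|\langle z,v\rangle|\varrho(z)\,dz=\sqrt{2/\pi}\le1$. Integrating along the segment from $F(y)$ to $F(x)$ gives $\|S_x-S_y\|_1\le|F(x)-F(y)|\le T\,d(x,y)$. Also $\|S_x\|_1=1$.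

Let $S\mu=\sum_x\mu(\{x\})S_x\in L_1(\mathbb R^n)$. For $\|H\|_\infty\le1$ the function $x\mapsto\int HS_x$ is bounded by $1$ and $T$-Lipschitz, and $\int H\,S\mu$ is its integral against $\mu$. Hence $\|S\mu\|_1\le\|\mu\|_T$. On the other hand $\mathbb E\sin(a+\gamma)=\sin a\;\mathbb E\cos\gamma=e^{-1/2}\sin a$, so $\int2\sqrt e\,\sin(z_i)\,S_x(z)\,dz=f_i(x)$, and therefore $\mu_i(f_i)\le2\sqrt e\,\|S\mu_i\|_1$. By (P2),
\[
\mathbb E\Big\|\sum\varepsilon_i\mu_i\Big\|_T\ge\mathbb E\Big\|\sum\varepsilon_iS\mu_i\Big\|_1\ge\frac1{\sqrt2}\Big(\sum\|S\mu_i\|_1^2\Big)^{1/2}\ge c\,\Big(\sum\mu_i(f_i)^2\Big)^{1/2}.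
\]
Take the supremum over the $f_i$.
\end{proof}

\subsection{Adding up the scales}

If all $t_i$ equal $t$, then $T=\sqrt n\,t$, and the weight $T^{-\alpha}$ in Lemma~\ref{lem:scales} turns the gain $\sqrt n$ into $n^{(1-\alpha)/2}$. This is the exponent of Theorem~\ref{thm:upper}(a). For elements of unequal norm the scales must be distributed unequally. The computation is needed twice, so we let the scales add in $\ell_r$.

\begin{lemma}\label{lem:sum}
Let $r\ge2$, $q=\frac{2r}{r-2\alpha}$, $a_1,\dots,a_n>0$, and define $\beta_i>0$ by $\beta_i^r=a_i^q/\sum_ja_j^q$, so that $\sum\beta_i^r=1$. If $\phi_i\ge0$ are measurable on $(0,\infty)$ and $a_i\le B\int_0^\infty t^{-\alpha}\phi_i(t)\frac{dt}t$, then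
\[
\Big(\sum a_i^q\Big)^{1/q}\le B\int_0^\infty s^{-\alpha}\Big(\sum\phi_i(\beta_is)^2\Big)^{1/2}\frac{ds}s .
\]
For $r=2$, $q=\frac2{1-\alpha}$; for $r=4$, $q=\frac4{2-\alpha}$.
\end{lemma}

\begin{proof}
The substitution $t=\beta_is$ gives $B\int_0^\infty s^{-\alpha}\phi_i(\beta_is)\frac{ds}s\ge\beta_i^\alpha a_i$. By (P1) the right-hand side of the claim is at least $(\sum\beta_i^{2\alpha}a_i^2)^{1/2}$. The definition of $q$ means $q(1-\frac{2\alpha}r)=2$. Hence $\beta_i^{2\alpha}a_i^2=a_i^q\,(\sum_ja_j^q)^{-2\alpha/r}$, and the sum over $i$ is $(\sum a_j^q)^{1-2\alpha/r}=(\sum a_j^q)^{2/q}$.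
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}(a)]
By density it suffices to treat nonzero $\mu_1,\dots,\mu_n\in\mathcal M_0(M)$. Let $a_i=\|\mu_i\|_{(\alpha)}$, $r=2$, $q=\frac2{1-\alpha}$, and $\phi_i(t)=\|\mu_i\|_t$; Lemma~\ref{lem:scales} allows $B=C_2$. Use Lemma~\ref{lem:scales} for each choice of signs, then Lemma~\ref{lem:onescale} with $t_i=\beta_is$, for which $T=s$, then Lemma~\ref{lem:sum}:
\[
C_1\,\mathbb E\Big\|\sum\varepsilon_i\mu_i\Big\|_{(\alpha)}\ge\int_0^\infty s^{-\alpha}\,\mathbb E\Big\|\sum\varepsilon_i\mu_i\Big\|_s\frac{ds}s\ge c\int_0^\infty s^{-\alpha}\Big(\sum\|\mu_i\|_{\beta_is}^2\Big)^{1/2}\frac{ds}s\ge\frac c{C_2}\Big(\sum a_i^q\Big)^{1/q}.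
\]
\end{proof}

\section{Subsets of Hilbert space}\label{sec:hilbert}

A finite subset of a Hilbert space is isometric to a subset of some Euclidean $\mathbb R^N$. By Lemma~\ref{lem:local} it suffices to bound the cotype constant of $\mathcal F^{(\alpha)}(\mathbb R^N)$ independently of $N$. By Lemma~\ref{lem:sum}, the goal is a version of Lemma~\ref{lem:onescale} in which the scales add in $\ell_4$.

Here is why $\ell_4$. Take $n$ test functions with $|f_i|\le1$, $|\nabla f_i|\le t$, and form $Z=n^{-1/2}\sum\gamma_if_i$. The triangle inequality bounds the Lipschitz constant of $Z$ only by about $\sqrt n\,t$, the loss of the previous section. But at each fixed point $\mathbb E|\nabla Z(x)|^2=n^{-1}\sum|\nabla f_i(x)|^2\le t^2$, an identity that uses the Euclidean norm. So the gradient is typically small, and we may try to cut $Z$ off where $|\nabla Z|$ exceeds a level $T$. The cutoff is a function of $|\nabla Z|/T$, and its own Lipschitz constant is $\mathrm{Lip}(\nabla Z)/T$. If the gradients $\nabla f_i$ are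 $t^2$-Lipschitz, this is about $\sqrt n\,t^2/T$, which balances $T$ when $T=n^{1/4}t$. Two things are needed: the norm must be computable with test functions whose gradients are Lipschitz, with constants free of $N$; and the cutoff must not destroy the correlation between the random test function and $\gamma_i$.

\subsection{Test functions with Lipschitz gradient}

Plain convolution smooths a H\"older function, but its estimates involve derivatives of the kernel and hence the dimension (see Section~\ref{sec:normed}). Following Lasry and Lions, we use quadratic inf- and sup-convolutions. The infimum bounds the Hessian from above. The supremum then bounds it from below, and, being taken with a stronger penalty, retains an upper bound.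

\begin{lemma}\label{lem:LL}
Let $|f(x)-f(y)|\le|x-y|^\alpha$ on $\mathbb R^N$ and $\tau>0$. There is a smooth $v$ on $\mathbb R^N$ such that $|v-f|\le2\tau^\alpha$, $|\nabla v|\le2\tau^{\alpha-1}$, and $\nabla v$ is $2\tau^{\alpha-2}$-Lipschitz.
\end{lemma}

\begin{proof}
Let $\lambda=\tau^{2-\alpha}$ and
\[
f_\lambda(x)=\inf_y\Big[f(y)+\frac{|x-y|^2}{2\lambda}\Big],\qquad u(x)=\sup_y\Big[f_\lambda(y)-\frac{|x-y|^2}\lambda\Big].
\]
\emph{Closeness.} With $|x-y|=\rho\tau$ we get $0\le f-f_\lambda\le\tau^\alpha\sup_{\rho\ge0}(\rho^\alpha-\rho^2/2)\le\tau^\alpha$, because the expression is at most $1$ for $\rho\le1$ and at most $\rho-\rho^2/2\le\frac12$ for $\rho\ge1$. Writing $y=x+h$ exhibits $f_\lambda$ as an infimum of translates of $f$ plus constants, so $f_\lambda$ has H\"older constant at most $1$. The same two arguments give $0\le u-f_\lambda\le\tau^\alpha\sup_\rho(\rho^\alpha-\rho^2)\le\tau^\alpha$ and H\"older constant at most $1$ for $u$. Hence $|u-f|\le\tau^\alpha$.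

\emph{Convexity.} Expanding the square,
\[
u(x)+\frac{|x|^2}\lambda=\sup_y\Big[f_\lambda(y)-\frac{|y|^2}\lambda+\frac{2\langle x,y\rangle}\lambda\Big]
\]
is a supremum of affine functions of $x$, hence convex. Likewise $k(y):=f_\lambda(y)-\frac{|y|^2}{2\lambda}=\inf_z\big[f(z)+\frac{|z|^2}{2\lambda}-\frac{\langle y,z\rangle}\lambda\big]$ is concave. Since $|y|^2-2|x-y|^2-2|x|^2=-|y|^2+4\langle x,y\rangle-4|x|^2=-|y-2x|^2$,
\[
u(x)-\frac{|x|^2}\lambda=\sup_y\Lambda(x,y),\qquad\Lambda(x,y)=k(y)-\frac{|y-2x|^2}{2\lambda},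
\]
and $\Lambda$ is jointly concave. Such a supremum is concave: if $(x_s,y_s)=(1-s)(x_0,y_0)+s(x_1,y_1)$, then $\sup_y\Lambda(x_s,y)\ge\Lambda(x_s,y_s)\ge(1-s)\Lambda(x_0,y_0)+s\Lambda(x_1,y_1)$, and we take suprema over $y_0$ and $y_1$.

\emph{Smoothing.} Let $\varphi$ be a smooth even probability density supported in $\{|z|\le\tau\}$ and $v=u*\varphi$. Then $v$ is smooth, has H\"older constant at most $1$, and $|v-u|\le\tau^\alpha$, so $|v-f|\le2\tau^\alpha$. Convolution with $\varphi$ preserves convexity and concavity and changes $|x|^2$ by a constant. So $v+|x|^2/\lambda$ is convex and $v-|x|^2/\lambda$ is concave; the Hessian of $v$ lies between $-\frac2\lambda I$ and $\frac2\lambda I$, and $\nabla v$ is $\frac2\lambda$-Lipschitz, with $\frac2\lambda=2\tau^{\alpha-2}$. By Taylor's formula $|v(x+h)-v(x)-\langle\nabla v(x),h\rangle|\le|h|^2/\lambda$. For $h$ parallel to $\nabla v(x)$ with $|h|=\tau$ this gives $\tau|\nabla v(x)|\le\tau^\alpha+\tau^2/\lambda=2\tau^\alpha$.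
\end{proof}

Let $\mathcal C_t$ be the set of $C^1$ functions $f:\mathbb R^N\to[-1,1]$ such that $|\nabla f|\le t$ and $\nabla f$ is $t^2$-Lipschitz, and put $\|\mu\|_t^*=\sup\{\mu(f):f\in\mathcal C_t\}$. This is nondecreasing in $t$, and $|\mu(f)|\le\|\mu\|_t^*$ for $f\in\mathcal C_t$ since $\mathcal C_t=-\mathcal C_t$.

\begin{lemma}\label{lem:smoothscales}
$\|\mu\|_{(\alpha)}\le C_3\int_0^\infty t^{-\alpha}\|\mu\|_t^*\,\frac{dt}t$ for $\mu\in\mathcal M_0(\mathbb R^N)$, with $C_3=4^{1+\alpha}/\ln2$.
\end{lemma}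

\begin{proof}
Let $f$ have H\"older constant at most $1$, let $v_k$ be given by Lemma~\ref{lem:LL} with $\tau=2^{-k}$, and let $h_k=v_{k+1}-v_k$. Then $|h_k|\le4\cdot2^{-k\alpha}$; next $|\nabla h_k|\le2(2^{1-\alpha}+1)2^{k(1-\alpha)}\le4\cdot2^{-k\alpha}\cdot2^{k+1}$; and $\nabla h_k$ has Lipschitz constant at most $2(2^{2-\alpha}+1)2^{k(2-\alpha)}\le4\cdot2^{-k\alpha}\cdot4^{k+1}$. So $h_k\in4\cdot2^{-k\alpha}\mathcal C_{2^{k+1}}$. Also $v_k\to f$ as $k\to\infty$ and $\mathrm{Lip}(v_k)\to0$ as $k\to-\infty$. By Lemma~\ref{lem:basic}(d) and \eqref{eq:dyadic},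
\[
\mu(f)\le4\sum_k2^{-k\alpha}\|\mu\|^*_{2^{k+1}}=4\cdot2^\alpha\sum_j2^{-j\alpha}\|\mu\|^*_{2^j}\le C_3\int_0^\infty t^{-\alpha}\|\mu\|_t^*\frac{dt}t .
\]
\end{proof}

\subsection{A Gaussian field independent of its gradient}

The covariance of $Z(x)$ and $\nabla Z(x)$ is half the gradient of $\operatorname{Var}Z(x)$. If we add one more term to $Z$ that makes the variance constant, then $Z(x)$ and $\nabla Z(x)$ become independent, and a cutoff depending on $\nabla Z(x)$ multiplies all correlations by its mean, which we divide out.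

\begin{lemma}\label{lem:field}
Let $\mu_1,\dots,\mu_n\in\mathcal M_0(\mathbb R^N)$, $t_i>0$ and $T=(\sum t_i^4)^{1/4}$. Then
\[
\Big(\sum(\|\mu_i\|_{t_i}^*)^2\Big)^{1/2}\le85\,\Big(\mathbb E\Big\|\sum\gamma_i\mu_i\Big\|_T^2\Big)^{1/2}.
\]
\end{lemma}

\begin{proof}
Let $f_i\in\mathcal C_{t_i}$ and $b_i\ge0$ with $\sum b_i^2=1$. Since $t_i\le T$, we have $\sum b_i^2t_i\le T$ and $\sum b_i^2t_i^2\le T^2$.

\emph{Step 1: the correcting term.} Let $f_0=(2-\sum b_i^2f_i^2)^{1/2}$, with values in $[1,\sqrt2]$. Then $\nabla f_0=-\Theta/f_0$ with $\Theta=\sum b_i^2f_i\nabla f_i$, and $|\nabla f_0|\le|\Theta|\le T$. Each product $f_i\nabla f_i$ has Lipschitz constant at most $1\cdot t_i^2+t_i\cdot t_i$, so $\Theta$ is $2T^2$-Lipschitz. The function $1/f_0$ is bounded by $1$ and has gradient of norm $|\nabla f_0|/f_0^2\le T$. Hence $\nabla f_0$ has Lipschitz constant at most $2T^2\cdot1+T\cdot T=3T^2$.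

\emph{Step 2: the field and the test function.} With $\gamma_0,\gamma_1,\dots,\gamma_n$ independent standard Gaussians, let
\[
Z(x)=\sum_{i=1}^n\gamma_ib_if_i(x)+\gamma_0f_0(x),\qquad Y(x)=\nabla Z(x)=\sum_{i=1}^n\gamma_ib_i\nabla f_i(x)+\gamma_0\nabla f_0(x).
\]
For fixed $x$ the pair $(Z(x),Y(x))$ is centered Gaussian, $\operatorname{Var}Z(x)=\sum b_i^2f_i^2+f_0^2=2$, and $\mathbb E[Z(x)Y(x)]=\Theta+f_0\nabla f_0=0$. So $Z(x)$ and $Y(x)$ are independent. Moreover $\mathbb E|Y(x)|^2=\sum b_i^2|\nabla f_i|^2+|\nabla f_0|^2\le2T^2$. Let $\chi(r)=\min(1,(3-r)_+)$; it is $1$-Lipschitz, equals $1$ on $[0,2]$ and vanishes on $[3,\infty)$. Put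
\[
\xi(x)=\chi(|Y(x)|/T),\qquad P(x)=\mathbb E\,\xi(x),\qquad G_\gamma(x)=\frac{\sin(Z(x))\,\xi(x)}{P(x)} .
\]
By Chebyshev's inequality $P(x)\ge\mathbb P(|Y(x)|\le2T)\ge1-\frac{2T^2}{4T^2}=\frac12$.

\emph{Step 3: exact correlation.} Fix $x$ and $1\le i\le n$, and drop $x$ from the notation. Project $\gamma_i$ orthogonally in $L_2$ onto the span of $Z$ and the coordinates of $Y$. Since $Z$ is orthogonal to these coordinates and $\mathbb E[\gamma_iZ]=b_if_i$, we get $\gamma_i=\frac12b_if_i\,Z+\ell(Y)+\zeta$ with $\ell$ linear and $\zeta$ centered, jointly Gaussian with $(Z,Y)$ and uncorrelated with it, hence independent of it. Then $\mathbb E[\zeta\sin(Z)\xi]=0$, and $\mathbb E[\ell(Y)\xi\sin Z]=\mathbb E[\ell(Y)\xi]\,\mathbb E\sin Z=0$. Differentiating $\mathbb E\cos(sZ)=e^{-s^2}$ at $s=1$ gives $\mathbb E[Z\sin Z]=2e^{-1}$. Therefore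
\begin{equation}\label{eq:corr}
\mathbb E[\gamma_iG_\gamma(x)]=\frac1{P(x)}\cdot\frac{b_if_i(x)}2\cdot\frac2e\cdot P(x)=\frac{b_if_i(x)}e .
\end{equation}

\emph{Step 4: Lipschitz bound.} Let $R=(\sum b_i^2\gamma_i^2)^{1/2}+3|\gamma_0|$. By the Cauchy--Schwarz inequality $\sum|\gamma_i|b_it_i^2\le(\sum b_i^2\gamma_i^2)^{1/2}(\sum t_i^4)^{1/2}$; this is where the $\ell_4$-sum enters. So $Y$ is $RT^2$-Lipschitz and $\xi$ is $RT$-Lipschitz. For $v=\sin(Z)\,\xi$ we have
\[
|v(y)-v(x)|\le\xi(x)\,|Z(y)-Z(x)|+|\xi(y)-\xi(x)|,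
\]
hence $\limsup_{y\to x}|v(y)-v(x)|/|y-x|\le\xi(x)|Y(x)|+RT\le(3+R)T$, because $\xi(x)=0$ when $|Y(x)|\ge3T$. For fixed $\gamma$ the function $v$ is Lipschitz, so it is absolutely continuous along segments, and integrating its derivative shows that $v$ is $(3+R)T$-Lipschitz. Next $\mathbb ER\le1+3\sqrt{2/\pi}<4$, so $P$ is $4T$-Lipschitz, and $1/P$ is bounded by $2$ and $16T$-Lipschitz. Thus $|G_\gamma|\le2$ and $\mathrm{Lip}(G_\gamma)\le2(3+R)T+16T=(22+2R)T$. Dividing by $22+2R$, we get $|\mu(G_\gamma)|\le(22+2R)\|\mu\|_T$ for all $\mu\in\mathcal M_0(\mathbb R^N)$.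

\emph{Step 5: conclusion.} By \eqref{eq:corr}, Step 4 and the Cauchy--Schwarz inequality,
\[
\frac1e\sum b_i\mu_i(f_i)=\mathbb E\Big[\Big(\sum\gamma_i\mu_i\Big)(G_\gamma)\Big]\le\big(\mathbb E(22+2R)^2\big)^{1/2}\Big(\mathbb E\Big\|\sum\gamma_i\mu_i\Big\|_T^2\Big)^{1/2}.
\]
Since $\mathbb ER^2\le2(1+9)=20$, the first factor is at most $22+2\sqrt{20}\le31$, and $31e\le85$. Take the supremum over the $f_i$ and then over $b$.
\end{proof}

\begin{proof}[Proof of Theorem~\ref{thm:upper}(b)]
Let $\mu_1,\dots,\mu_n\in\mathcal M_0(\mathbb R^N)$ be nonzero, $a_i=\|\mu_i\|_{(\alpha)}$, $r=4$, $q=\frac4{2-\alpha}$ and $\phi_i(t)=\|\mu_i\|_t^*$; Lemma~\ref{lem:smoothscales} allows $B=C_3$ in Lemma~\ref{lem:sum}. By Lemma~\ref{lem:scales}, then (P3) for the seminorm $\|\cdot\|_s$, then Lemma~\ref{lem:field} with $t_i=\beta_is$, for which $T=s$, and finally Lemma~\ref{lem:sum},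
\begin{align*}
85KC_1\,\mathbb E\Big\|\sum\gamma_i\mu_i\Big\|_{(\alpha)}&\ge85\int_0^\infty s^{-\alpha}\Big(\mathbb E\Big\|\sum\gamma_i\mu_i\Big\|_s^2\Big)^{1/2}\frac{ds}s\\
&\ge\int_0^\infty s^{-\alpha}\Big(\sum(\|\mu_i\|^*_{\beta_is})^2\Big)^{1/2}\frac{ds}s\ge\frac1{C_3}\Big(\sum a_i^q\Big)^{1/q}.
\end{align*}
This is the cotype inequality with Gaussian coefficients. To return to signs we need finite cotype, and this is what part (a) provides: $\mathcal F^{(\alpha)}(\mathbb R^N)$ has cotype $\frac2{1-\alpha}$ with constant depending only on $\alpha$. By (P4) the Gaussian average is at most a constant depending only on $\alpha$ times the Rademacher average. By density, $C_q(\mathcal F^{(\alpha)}(\mathbb R^N))$ is bounded in terms of $\alpha$ alone, and Lemma~\ref{lem:local} concludes.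
\end{proof}

\section{Normed spaces}\label{sec:normed}

We prove Theorem~\ref{thm:dichotomy}. The implication (ii)$\Rightarrow$(iii) is Lemma~\ref{lem:basic}(a), and (iii)$\Rightarrow$(iv) holds because $L_1$ has cotype $2$.

\subsection{Infinite dimension}

Let $\dim X=\infty$ and $0<\alpha\le1$, and suppose that $\mathcal F^{(\alpha)}(B_X)$ has cotype $q$. A finite set $F\subset\ell_2$ lies in the ball of some radius $\rho>0$ of a finite-dimensional subspace. With $J$ from (P5), the map $x\mapsto J(x/\rho)$ sends $F$ into $B_X$ and satisfies the hypothesis of Lemma~\ref{lem:local} with $a=\frac1{2\rho}$ and $D=2$. So $\mathcal F^{(\alpha)}(\ell_2)$ has cotype $q$, and $q\ge\frac4{2-\alpha}$ by Theorem~\ref{thm:lower}, in which $\theta=\alpha/2<1$. This proves the last statement of the theorem, and (iv)$\Rightarrow$(i) since $\frac4{2-\alpha}>2$.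

\subsection{Finite dimension}

Let $0<\alpha<1$ and $\dim X=N<\infty$; the case $N=0$ is trivial. All norms on $X$ are equivalent, so by Lemma~\ref{lem:basic}(c) we may take $X=\mathbb R^N$ with the Euclidean norm. Lemma~\ref{lem:scales} describes $\|\cdot\|_{(\alpha)}$ as an $L_1$-sum over scales. In finite dimension the norm at scale $2^k$ can be replaced by an $L_1$-norm, that of $\mu$ smoothed at resolution $2^{-k}$. To prove this we write each dyadic piece of a H\"older function as a convolution with \emph{two} kernels: one with mean zero, which makes the function bounded, and one that is moved over to $\mu$. The letter $C$ denotes constants depending on $N$, $\alpha$ and the kernel.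

Let $\varphi\in C_c^\infty(\mathbb R^N)$ be even and nonnegative with $\int\varphi=1$. Put
\[
\varphi_k=2^{kN}\varphi(2^k\cdot),\qquad\eta_k=\varphi_k*\varphi_k,\qquad\psi_k=\varphi_{k+1}-\varphi_k,\qquad\chi_k=\varphi_{k+1}+\varphi_k ,
\]
so that $\eta_{k+1}-\eta_k=\psi_k*\chi_k$. Each of these families is obtained from its member with $k=0$ by the scaling $g\mapsto2^{kN}g(2^k\cdot)$. For $\mu\in\mathcal M_0(\mathbb R^N)$ let $(\mu*\chi_k)(z)=\sum_x\mu(\{x\})\chi_k(z-x)$ and
\[
\sigma(\mu)=\sum_{k\in\mathbb Z}2^{-k\alpha}\|\mu*\chi_k\|_1 .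
\]

\emph{The bound $\sigma\le C\|\cdot\|_{(\alpha)}$.} Let $r=|x-y|>0$. We have $\|\chi_k\|_1=2$ and $\|\nabla\chi_k\|_1=2^k\|\nabla\chi_0\|_1$, so $\|(\delta_x-\delta_y)*\chi_k\|_1\le C\min(1,2^kr)$. Summing two geometric series,
\[
\sum_k2^{-k\alpha}\min(1,2^kr)=r\sum_{2^k\le1/r}2^{k(1-\alpha)}+\sum_{2^k>1/r}2^{-k\alpha}\le\frac{r^\alpha}{1-2^{-(1-\alpha)}}+\frac{r^\alpha}{1-2^{-\alpha}} .
\]
So $\sigma$ is a finite seminorm, and Lemma~\ref{lem:basic}(b) gives the bound.

\emph{The bound $\|\cdot\|_{(\alpha)}\le C\sigma$.} Let $f$ have $\alpha$-H\"older constant at most $1$ and let $g_k=f*\eta_k$. First, $|g_k-f|\le\int|z|^\alpha\eta_k(z)\,dz=C2^{-k\alpha}\to0$ as $k\to\infty$. Second, $\int\nabla\eta_k=0$, so $\nabla g_k(x)=\int(f(x-z)-f(x))\nabla\eta_k(z)\,dz$ and $\mathrm{Lip}(g_k)\le\int|z|^\alpha|\nabla\eta_k(z)|\,dz=C2^{k(1-\alpha)}\to0$ as $k\to-\infty$. Third, $\int\psi_k=0$, so in the same way $\|f*\psi_k\|_\infty\le\int|z|^\alpha|\psi_k(z)|\,dz=C2^{-k\alpha}$. Since $\chi_k$ is even,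
\[
\mu(g_{k+1}-g_k)=\mu\big((f*\psi_k)*\chi_k\big)=\int(f*\psi_k)(z)\,(\mu*\chi_k)(z)\,dz ,
\]
which is at most $C2^{-k\alpha}\|\mu*\chi_k\|_1$ in absolute value. Lemma~\ref{lem:basic}(d) gives $\mu(f)\le C\sigma(\mu)$.

Now $\sigma(\mu)$ is the norm of $(2^{-k\alpha}\mu*\chi_k)_{k\in\mathbb Z}$ in $\ell_1(\mathbb Z;L_1(\mathbb R^N))=L_1(\mathbb Z\times\mathbb R^N)$. By the two bounds and density, this linear map extends to an isomorphic embedding of $\mathcal F^{(\alpha)}(\mathbb R^N)$ into $L_1(\mathbb Z\times\mathbb R^N)$, which, like every separable space $L_1(\nu)$, embeds isometrically into $L_1$. This proves (i)$\Rightarrow$(ii) and completes the proof of Theorem~\ref{thm:dichotomy}. \hfill$\square$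

\begin{remark}
The distortion of any embeddings of $\mathcal F^{(\alpha)}(\mathbb R^N)$, $\mathbb R^N$ Euclidean, into $L_1$ must be unbounded in $N$. Otherwise the constants $C_2(\mathcal F^{(\alpha)}(\mathbb R^N))$ would be bounded, and Lemma~\ref{lem:local} would give cotype $2$ for $\mathcal F^{(\alpha)}(\ell_2)$, against Theorem~\ref{thm:lower}.
\end{remark}

\begin{thebibliography}{9}

\bibitem{DJT} Diestel, Jarchow and Tonge, \emph{Absolutely Summing Operators}.

\bibitem{LT} Ledoux and Talagrand, \emph{Probability in Banach Spaces}.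

\bibitem{MP} Maurey and Pisier, Studia Math. \textbf{58} (1976).

\bibitem{source} \emph{Spaces of Lipschitz and H\"older functions and their applications}, \texttt{https://raco.cat/\allowbreak index.php/\allowbreak CollectaneaMathematica/\allowbreak article/\allowbreak download/\allowbreak 56573/\allowbreak 67883/}

\end{thebibliography}
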